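\title{Closures of finitely generated subgroups in the pro-supersolvable topology of a free group}

\begin{abstract}
Let $H$ be a finitely generated subgroup of a free group $F$ of finite rank. We prove that the closure of $H$ in the pro-supersolvable topology of $F$ is finitely generated and that a basis of it can be computed from generators of $H$; in particular, it is decidable whether $H$ is closed. The closure is the intersection, over all primes $p$, of the closures $C_p(H)$ defined by the finite groups that are extensions of a $p$-group by an abelian group of exponent dividing $p-1$. All the $C_p(H)$ lie in one finite set of subgroups read off the Stallings graph of $H$, a rank condition on a matrix of Fox derivatives over $\mathbb{F}_p$ identifies $C_p(H)$ in that set, and Ax's decision procedure for the fields $\mathbb{F}_p$ treats all primes at once. We also exhibit a subgroup of rank at most $34$ whose closure has rank $46$.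
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, $A$ is a finite alphabet with $r=|A|\ge 2$ and $F$ is the free group on $A$. A \emph{pseudovariety} is a class $\mathcal{V}$ of finite groups closed under subgroups, quotients and finite direct products. The \emph{pro-$\mathcal{V}$ topology} on a group $G$ is the group topology in which the normal subgroups $N$ with $G/N\in\mathcal{V}$ form a basis of neighborhoods of the identity. An element $x\in F$ lies in the closure of a subgroup $H$ exactly when every coset $xN$ meets $H$, so
\begin{equation}\label{eq:closure}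
\operatorname{Cl}_{\mathcal{V}}(H)=\bigcap\,\{HN : N\trianglelefteq F,\ F/N\in\mathcal{V}\}.
\end{equation}
The closure is thus the subgroup of those elements that no quotient of $F$ in $\mathcal{V}$ separates from $H$. We call $H$ \emph{$\mathcal{V}$-closed} if $\operatorname{Cl}_{\mathcal{V}}(H)=H$ and \emph{$\mathcal{V}$-dense} if $\operatorname{Cl}_{\mathcal{V}}(H)=F$. A subgroup $U$ is \emph{$\mathcal{V}$-open} exactly when it contains some $N\trianglelefteq F$ with $F/N\in\mathcal{V}$; then $UN=U$, so open subgroups are closed.

Two extreme cases show what can happen to a finitely generated $H$. If $\mathcal{V}$ consists of all finite groups, $H$ is closed: given $x\notin H$, attach a path reading $x$ to the Stallings graph of $H$ (Section~\ref{sec:graphs}), fold, and add edges until every letter acts as a permutation of the vertices; the stabilizer of the base vertex has finite index, contains $H$ and misses $x$. If $\mathcal{V}$ consists of the finite abelian groups, the closure of $H$ is $HF'$, because $F/HF'$ is finitely generated abelian and hence residually finite. For $H=1$ this is the derived subgroup $F'$, the fundamental group of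 the Cayley graph of $\mathbb{Z}^r$, which is not finitely generated. Between these extremes neither closedness nor finite generation of the closure is automatic.

A finite group $G$ is \emph{supersolvable} if it has a series $1=G_0\le G_1\le\dots\le G_n=G$ of normal subgroups of $G$ with all factors $G_{i+1}/G_i$ cyclic. These groups form a pseudovariety $\mathcal{S}$. The following two questions come from~\cite{problem}. The input is an alphabet $A$ as above and a finite set of reduced words over $A^{\pm1}$, and $H\le F$ is the subgroup that the words generate.
\begin{enumerate}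
\item[(a)] Is there an algorithm that decides whether $H$ is $\mathcal{S}$-closed?
\item[(b)] Is there an algorithm that decides whether $\operatorname{Cl}_{\mathcal{S}}(H)$ is finitely generated?
\end{enumerate}
An algorithm deciding whether $H$ is $\mathcal{S}$-dense is known. We do not use it, and its existence also follows from Theorem~\ref{thm:main}.

What should one expect? In this paper ``$p$-group'' means finite $p$-group. The class $\mathcal{S}$ contains all $p$-groups, and free groups are residually $p$-groups, so the trivial subgroup is $\mathcal{S}$-closed and the abelian pathology disappears. One would guess that closures are finitely generated. The natural proof passes to an open subgroup $U$ in which the candidate for the closure is a free factor, and it needs the quotients of $U$ in the class to be visible from $F$. This is automatic for a class closed under extensions, and $\mathcal{S}$ is not such a class: $A_4$ is an extension of $(\mathbb{Z}/2)^2$ by $\mathbb{Z}/3$ and has no nontrivial cyclic normal subgroup. We therefore cut $\mathcal{S}$ into pieces, one for each prime, on which enough of the argument survives.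

For a prime $p$ let $\mathcal{V}_p$ be the class of finite groups $G$ that have a normal $p$-subgroup $P$ with $G/P$ abelian of exponent dividing $p-1$. It is a pseudovariety: for a subgroup $G_1$, a quotient $G/N$ and a direct product use $P\cap G_1$, $PN/N$ and the product of the subgroups $P$. For instance, $\mathcal{V}_2$ is the class of $2$-groups, and $\mathcal{V}_p$ contains the group $\operatorname{AGL}_1(\mathbb{F}_p)$ of affine maps $z\mapsto \lambda z+\beta$ of $\mathbb{F}_p$ with $\lambda\ne0$, the translations forming $P$. Put
\[
C_p(H)=\operatorname{Cl}_{\mathcal{V}_p}(H).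
\]

\begin{theorem}\label{thm:main}
Let $H\le F$ be finitely generated.
\begin{enumerate}
\item[(1)] $\operatorname{Cl}_{\mathcal{S}}(H)=\bigcap_p C_p(H)$, the intersection being over all primes $p$.
\item[(2)] There is a finite set $\mathcal{O}(H)$ of finitely generated subgroups of $F$, computable from generators of $H$, that contains $C_p(H)$ for every prime $p$. Hence $\operatorname{Cl}_{\mathcal{S}}(H)$ is a finite intersection of finitely generated subgroups, and it is finitely generated.
\item[(3)] A basis of $\operatorname{Cl}_{\mathcal{S}}(H)$ is computable from generators of $H$. In particular, it is decidable whether $H$ is $\mathcal{S}$-closed.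
\end{enumerate}
\end{theorem}

Both algorithms therefore exist, and the algorithm for (b) answers ``yes'' on every input.

Section~\ref{sec:example} works out a two-generator example that accompanies the whole proof. Sections~\ref{sec:Vp} and~\ref{sec:intersection} prove (1), and Section~\ref{sec:graphs} proves (2). Section~\ref{sec:criterion} identifies $C_p(H)$ inside $\mathcal{O}(H)$ by a polynomial condition over $\mathbb{F}_p$ whose coefficients do not depend on $p$, and Section~\ref{sec:algorithm} uses a theorem of Ax to decide which members of $\mathcal{O}(H)$ occur for some prime, which gives (3). Section~\ref{sec:complements} extends the result to other sets of primes and shows that the closure can have larger rank than $H$.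

\section{An example: affine actions on $\mathbb{F}_p$}\label{sec:example}

Let $A=\{a,b\}$, $w=bab^{-1}ab$ and $H=\langle a,w\rangle$. The images $(1,0)$ and $(2,1)$ of $a$ and $w$ generate $F/F'=\mathbb{Z}^2$, so $H$ maps onto every abelian quotient of $F$. The next test groups are the groups $\operatorname{AGL}_1(\mathbb{F}_p)$. We look for a homomorphism $\phi\colon F\to \operatorname{AGL}_1(\mathbb{F}_p)$ such that $H$ fixes a point of $\mathbb{F}_p$ that $F$ does not fix. After conjugating by a translation the point is $0$, so
\[
\phi(a)\colon z\mapsto tz,\qquad \phi(b)\colon z\mapsto sz+\beta,\qquad s,t,\beta\in\mathbb{F}_p^*.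
\]
Applying the letters of $w$ to $0$ from right to left gives
\[
0\ \mapsto\ \beta\ \mapsto\ t\beta\ \mapsto\ (t-1)\beta/s\ \mapsto\ t(t-1)\beta/s\ \mapsto\ (t^2-t+1)\beta .
\]
So $\phi$ exists if and only if $t^2-t+1$ has a root in $\mathbb{F}_p$. For $p=3$ the polynomial is $(t+1)^2$. For $p\ne3$, $t$ is a root if and only if $u=-t$ satisfies $u^2+u+1=0$, that is, $u$ has multiplicative order $3$, and such $u$ exists if and only if $p\equiv1 \pmod 3$. For $p=7$ one can take $t=3$ and $s=\beta=1$; the orbit above is $0\mapsto1\mapsto3\mapsto2\mapsto6\mapsto0$.

If $\phi$ exists, the stabilizer of $0$ in $F$ is a proper subgroup that contains $H$ and $\ker\phi$. It is $\mathcal{V}_p$-open, hence $\mathcal{V}_p$-closed, and $C_p(H)\ne F$. Lemma~\ref{lem:rank} will show that affine actions are the only obstruction to density, so that $C_p(H)=F$ exactly when $p\equiv2\pmod3$.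

The example has three features of the general case. The subgroup $C_p(H)$ depends on $p$, and no single prime tells the whole story. The dependence is governed by the solvability over $\mathbb{F}_p$ of polynomial equations with integer coefficients that are fixed once and for all. And when $C_p(H)\neq F$, one affine action does not determine $C_p(H)$: we need a finite list of candidates $L$ and a version of the test relative to each $L$. The list for this $H$ is found in Example~\ref{ex:list}, and the computation is completed in Example~\ref{ex:done}.

\section{Supersolvable groups and the classes $\mathcal{V}_p$}\label{sec:Vp}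

Let $\operatorname{ab}\colon F\to\mathbb{Z}^r$ be the abelianization map, and let $F^n$ be the subgroup generated by the $n$th powers, so that $F'F^n=\operatorname{ab}^{-1}(n\mathbb{Z}^r)$ and $F/F'F^n\cong(\mathbb{Z}/n)^r$. The subgroup
\[
K_p=F'F^{p-1}
\]
is the smallest normal subgroup of $F$ whose quotient is abelian of exponent dividing $p-1$. It is $\mathcal{V}_p$-open, and below it the pro-$\mathcal{V}_p$ topology sees only $p$-groups.

\begin{lemma}\label{lem:Kp}
Let $W\trianglelefteq F$. Then $F/W\in\mathcal{V}_p$ if and only if $K_pW/W$ is a $p$-group.
\end{lemma}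

\begin{proof}
If $P\trianglelefteq F/W$ is as in the definition of $\mathcal{V}_p$, then $K_p$ maps trivially to $(F/W)/P$, so $K_pW/W\le P$. Conversely, if $K_pW/W$ is a $p$-group, it serves as $P$, since $F/K_pW$ is a quotient of $F/K_p$.
\end{proof}

The exponent $p-1$ enters through the next lemma, where it forces eigenvalues to lie in $\mathbb{F}_p$. The group $A_4$, a $2$-group extended by $\mathbb{Z}/3$ with a minimal normal subgroup of order $4$, shows that the conclusion fails without the condition on the exponent.

\begin{lemma}\label{lem:minimal}
Let $G$ be a finite group, $P$ a normal $p$-subgroup with $G/P$ abelian of exponent dividing $p-1$, and $X\le P$ a minimal normal subgroup of $G$. Then $|X|=p$ and $P$ centralizes $X$.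
\end{lemma}

\begin{proof}
A nontrivial normal subgroup of a $p$-group meets the center nontrivially, so $X\cap Z(P)$ is a nontrivial normal subgroup of $G$, and $X\le Z(P)$ by minimality. The elements $x$ of the abelian group $X$ with $x^p=1$ form a nontrivial characteristic subgroup, so $X$ is an $\mathbb{F}_p$-vector space. Conjugation makes $G/P$ act on $X$ by commuting operators annihilated by $T^{p-1}-1=\prod_{\lambda\in\mathbb{F}_p^*}(T-\lambda)$. The first operator has a nonzero eigenspace, which the others preserve; repeating this inside the eigenspace yields a common eigenvector. It spans a normal subgroup of $G$ of order $p$, which equals $X$.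
\end{proof}

For a finite group $G$, let $O_{p'}(G)$ be the largest normal subgroup of order prime to $p$. Recall that a finite nilpotent group is the direct product of its Sylow subgroups.

\begin{proposition}\label{prop:ssol}
Every group in $\mathcal{V}_p$ is supersolvable, and every finite supersolvable group embeds in a finite direct product of groups from $\bigcup_p\mathcal{V}_p$.
\end{proposition}

\begin{proof}
Let $G\in\mathcal{V}_p$ with $P$ as in the definition, and argue by induction on $|P|$. If $P=1$, then $G$ is abelian, hence supersolvable. Otherwise choose a minimal normal subgroup $X\le P$ of $G$. It is cyclic by Lemma~\ref{lem:minimal}, the group $G/X$ is supersolvable by induction, and the preimage of a series for $G/X$, with $1$ placed below $X$, is a series for $G$.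

Now let $G\ne1$ be supersolvable. The order of $\bigcap_{p\mid |G|}O_{p'}(G)$ is prime to every prime divisor of $|G|$, so this subgroup is trivial and $G$ embeds in $\prod_{p\mid|G|}G/O_{p'}(G)$. Fix $p$ and put $\bar G=G/O_{p'}(G)$. Then $O_{p'}(\bar G)=1$, because the preimage of $O_{p'}(\bar G)$ in $G$ is a normal subgroup of order prime to $p$. We show that $\bar G\in\mathcal{V}_p$.

Subgroups of cyclic groups are characteristic, so a series for $\bar G$ can be refined to a series $1=G_0<\dots<G_n=\bar G$ of normal subgroups with factors $X_i=G_{i+1}/G_i$ of prime order. Let $D$ be the normal subgroup of the elements that act trivially by conjugation on every $X_i$. Since $[D\cap G_{i+1},D]\le D\cap G_i$, the group $D$ is nilpotent. The product of its Sylow subgroups for primes other than $p$ is characteristic in $D$, hence contained in $O_{p'}(\bar G)=1$, so $D$ is a $p$-group. Each $\operatorname{Aut}(X_i)$ is abelian, so $\bar G'\le D$ and $\bar G'$ is a $p$-group. If $|X_i|\neq p$, then $[G_{i+1},\bar G]\le G_{i+1}\cap\bar G'$ is a $p$-group, its image in $X_i$ is trivial, and all of $\bar G$ acts trivially on $X_i$. Therefore $\bar G/D$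 embeds in the product of the groups $\operatorname{Aut}(X_i)\cong\mathbb{Z}/(p-1)$ with $|X_i|=p$, and $\bar G\in\mathcal{V}_p$ with $P=D$.
\end{proof}

For a nonempty set $\Pi$ of primes let $\mathcal{V}_\Pi$ be the pseudovariety generated by the classes $\mathcal{V}_p$, $p\in\Pi$. It consists of the quotients of subgroups of finite products of groups from $\bigcup_{p\in\Pi}\mathcal{V}_p$, since these groups already form a pseudovariety. By Proposition~\ref{prop:ssol}, $\mathcal{S}=\mathcal{V}_\Pi$ when $\Pi$ is the set of all primes.

\begin{lemma}\label{lem:basis}
Every $N\trianglelefteq F$ with $F/N\in\mathcal{V}_\Pi$ contains a subgroup $\bigcap_{p\in\Pi_0}N_p$, where $\Pi_0\subseteq\Pi$ is finite and nonempty, $N_p\trianglelefteq F$ and $F/N_p\in\mathcal{V}_p$.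
\end{lemma}

\begin{proof}
Write $F/N$ as a quotient of a subgroup $G_0$ of a product $\prod_{p\in\Pi_0}G_p$ with $G_p\in\mathcal{V}_p$, the factors that belong to the same prime being grouped together. Since $F$ is free, the map $F\to F/N$ lifts to a homomorphism $F\to G_0$, whose kernel lies in $N$. That kernel is $\bigcap_p N_p$, where $N_p$ is the kernel of the coordinate map $F\to G_p$.
\end{proof}

\section{The intersection formula}\label{sec:intersection}

By Lemma~\ref{lem:basis} we have to understand the image of $H$ in a group $G\le\prod_{p\in\Pi_0}F/N_p$. A subgroup of a product is in general not determined by its projections. Let $D_5$ be the dihedral group of order $10$; then $S_3\in\mathcal{V}_3$ and $D_5\in\mathcal{V}_5$, both groups map onto $\mathbb{Z}/2$, and the pairs in $S_3\times D_5$ with equal images in $\mathbb{Z}/2$ form a proper subgroup that projects onto both factors. What saves the formula is that this subgroup is detected in the quotient $(\mathbb{Z}/2)^2$, which lies in $\mathcal{V}_3$. In general, the derived subgroup of a group in $\mathcal{V}_p$ is a $p$-group, so a group in $\mathcal{V}_p\cap\mathcal{V}_q$ with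 $p\ne q$ is abelian: different primes interact only through abelian quotients. The proof removes the abelian part first and then works in $G'$, where the coordinates have coprime orders and the Chinese remainder theorem separates them.

\begin{proposition}\label{prop:intersection}
For every nonempty set $\Pi$ of primes and every subgroup $H\le F$,
\[
\operatorname{Cl}_{\mathcal{V}_\Pi}(H)=\bigcap_{p\in\Pi}C_p(H).
\]
In particular, $\operatorname{Cl}_{\mathcal{S}}(H)=\bigcap_pC_p(H)$ over all primes $p$.
\end{proposition}

\begin{proof}
The inclusion $\subseteq$ follows from \eqref{eq:closure} and $\mathcal{V}_p\subseteq\mathcal{V}_\Pi$. Let $x\in\bigcap_{p\in\Pi}C_p(H)$. By \eqref{eq:closure} and Lemma~\ref{lem:basis} it suffices to show that $x\in HN$ for $N=\bigcap_{p\in\Pi_0}N_p$ as in that lemma. Regard $G=F/N$ as a subgroup of $\prod_{p\in\Pi_0}F/N_p$, and write $\bar g$ for the image of $g\in F$ in $G$.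

\emph{Constants.} Let $M=\operatorname{ab}(H)\le\mathbb{Z}^r$. We need to know that an element of $M$ that is highly divisible in $\mathbb{Z}^r$ is highly divisible in $M$. By the Smith normal form there are a basis $f_1,\dots,f_r$ of $\mathbb{Z}^r$ and positive integers $d_1,\dots,d_s$ such that $d_1f_1,\dots,d_sf_s$ is a basis of $M$. Choose $\gamma\ge0$ such that $p^{\gamma+1}\nmid d_i$ for all $i$ and all $p\in\Pi_0$. If $\sum m_id_if_i\in p^k\mathbb{Z}^r$ with $k\ge\gamma$, then $p^k\mid m_id_i$ and so $p^{k-\gamma}\mid m_i$ for all $i$. Thus
\begin{equation}\label{eq:lattice}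
M\cap p^k\mathbb{Z}^r\subseteq p^{k-\gamma}M\qquad(p\in\Pi_0,\ k\ge\gamma).
\end{equation}
By Lemma~\ref{lem:Kp} there is $\alpha\ge1$ such that $K_pN_p/N_p$ has exponent dividing $p^\alpha$ for every $p\in\Pi_0$. Put $k=\alpha+\gamma$, and let $e$ be the least common multiple of the numbers $p^k(p-1)$, $p\in\Pi_0$.

\emph{Step A: $x\in HF'F^e$.} Suppose not. The group $F/HF'F^e$ is finite abelian of exponent dividing $e$, hence a direct sum of cyclic groups $\mathbb{Z}/q^j$ with $q$ prime and $q^j\mid e$, and the image of $x$ has a nonzero coordinate. So some homomorphism $F\to\mathbb{Z}/q^j$ with $q^j\mid e$ has a kernel $W$ that contains $H$ and not $x$. A prime power dividing a least common multiple divides one of the terms, say $q^j\mid p^k(p-1)$ with $p\in\Pi_0$, and since $p^k$ and $p-1$ are coprime, either $q=p$ or $q^j\mid p-1$. In both cases $\mathbb{Z}/q^j\in\mathcal{V}_p$. Then $C_p(H)\le HW=W$, contradicting $x\in C_p(H)$.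

Write $x=hy$ with $h\in H$ and $y\in F'F^e$. Then $y=h^{-1}x\in C_p(H)$ for all $p\in\Pi$, and it suffices to prove that $y\in HN$. For each $p\in\Pi_0$ some element of $H$ agrees with $y$ modulo $N_p$, but nothing controls its other coordinates. They can be killed by a suitable power if the element lies in $F'$, and the next step arranges this.

\emph{Step B: for each $p\in\Pi_0$ there is $g_p\in H\cap F'$ with $g_pN_p=yN_p$.} Let $W=N_p\cap F'F^{p^k(p-1)}$. The group $F/W$ embeds in $F/N_p\times(\mathbb{Z}/p^k)^r\times(\mathbb{Z}/(p-1))^r$, which lies in $\mathcal{V}_p$. As $y\in C_p(H)\le HW$, there is $g\in H$ with $gW=yW$. Since $\operatorname{ab}(y)\in e\mathbb{Z}^r\subseteq p^k(p-1)\mathbb{Z}^r$, we get $\operatorname{ab}(g)\in M\cap p^k(p-1)\mathbb{Z}^r$. By \eqref{eq:lattice}, $\operatorname{ab}(g)=p^\alpha\operatorname{ab}(g')$ for some $g'\in H$. Now $p^\alpha\operatorname{ab}(g')\in(p-1)\mathbb{Z}^r$ and $p$ is prime to $p-1$, so $\operatorname{ab}(g')\in(p-1)\mathbb{Z}^r$, that is, $g'\in K_p$. By the choice of $\alpha$, $(g')^{p^\alpha}\in N_p$. The element $g_p=g\,(g')^{-p^\alpha}$ lies in $H$, has $\operatorname{ab}(g_p)=0$, and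 satisfies $g_pN_p=gN_p=yN_p$.

\emph{Step C: gluing.} Since $g_p\in F'\le K_q$ for every $q$, the $q$-coordinate of $\bar g_p$ has order dividing $q^\alpha$ for each $q\in\Pi_0$. Choose an integer $n_p$ with $n_p\equiv1\pmod{p^\alpha}$ and $n_p\equiv0\pmod{q^\alpha}$ for $q\in\Pi_0\setminus\{p\}$. Then $\bar g_p^{\,n_p}$ has the same $p$-coordinate as $\bar g_p$, namely that of $\bar y$, and all its other coordinates are trivial. Hence $\bar y=\prod_{p\in\Pi_0}\bar g_p^{\,n_p}$ lies in the image of $H$, and $y\in HN$.
\end{proof}

\section{Free factors and a finite set of candidates}\label{sec:graphs}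

An intersection of infinitely many finitely generated subgroups need not be finitely generated, as $F'=\bigcap_nF'F^n$ shows. So it is not enough to prove that each $C_p(H)$ is finitely generated; we show that only finitely many subgroups occur.

\subsection*{Labeled graphs}
An \emph{$A$-graph} is a connected directed graph with a base vertex and with edges labeled by letters of $A$. It is \emph{folded} if, for each vertex and each letter, at most one edge with that label leaves the vertex and at most one enters it. A path may traverse an edge backwards, reading the inverse letter, and $\pi_1(\Gamma)\le F$ denotes the subgroup of elements read along closed paths at the base vertex. Morphisms preserve labels, directions and base vertices. We use the following standard facts.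
\begin{enumerate}
\item[(G1)] If $\Gamma$ is finite and folded and $T$ is a spanning tree, the edges outside $T$ determine a basis of $\pi_1(\Gamma)$. So the rank of $\pi_1(\Gamma)$ is $|\text{edges}|-|\text{vertices}|+1$. If $\Delta\subseteq\Gamma$ is a connected subgraph containing the base vertex, extending a spanning tree of $\Delta$ to one of $\Gamma$ shows that $\pi_1(\Delta)$ is a free factor of $\pi_1(\Gamma)$.
\item[(G2)] For $C\le F$, the \emph{Schreier graph} $\Sigma(C)$ has the right cosets $Cu$ as vertices, an edge $Cu\to Cua$ labeled $a$ for each $a\in A$, and base vertex $C$. It is folded and $\pi_1(\Sigma(C))=C$. If $\pi_1(\Gamma)\le C$, there is a morphism $\Gamma\to\Sigma(C)$ sending a vertex to $Cu$, where $u$ is read along any path from the base vertex to that vertex.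
\item[(G3)] Given reduced words generating $H$, form a bouquet of closed paths reading them and repeatedly identify two edges with the same label and the same initial or the same terminal vertex. The result is a finite folded $A$-graph $\Gamma_H$ with $\pi_1(\Gamma_H)=H$, the \emph{Stallings graph} of $H$. A reduced word lies in $\pi_1(\Gamma)$, for $\Gamma$ finite and folded, if and only if it labels a closed path at the base vertex, and the edges outside $T$ crossed by the path express it in the basis of (G1). Hence membership, inclusion and equality are decidable for finitely generated subgroups.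
\item[(G4)] If $\Gamma_1,\Gamma_2$ are finite and folded, the component of the pair of base vertices in the graph of pairs of vertices and pairs of equally labeled edges is finite and folded, with fundamental group $\pi_1(\Gamma_1)\cap\pi_1(\Gamma_2)$. So a finite intersection of finitely generated subgroups is finitely generated (Howson's theorem), and a basis is computable.
\end{enumerate}

\subsection*{Free factors of open subgroups}
For odd $p$ the class $\mathcal{V}_p$ is not closed under extensions ($\mathbb{Z}/2\in\mathcal{V}_3$ but $\mathbb{Z}/4\notin\mathcal{V}_3$), so the quotients of an open subgroup $U$ that lie in $\mathcal{V}_p$ need not be visible from $F$. The $p$-group quotients of $U\cap K_p$ are visible, and this is enough.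

\begin{lemma}\label{lem:visible}
Let $U\le F$ be $\mathcal{V}_p$-open, $U_p=U\cap K_p$, and $T\trianglelefteq U_p$ with $U_p/T$ a $p$-group. Then there is $W\trianglelefteq F$ with $F/W\in\mathcal{V}_p$ and $W\le T$.
\end{lemma}

\begin{proof}
The subgroup $U_p$ is open, so it contains some $W_0\trianglelefteq F$ with $F/W_0\in\mathcal{V}_p$, and $K_p/W_0$ is a $p$-group by Lemma~\ref{lem:Kp}. The subgroup $T\cap W_0$ is normal in $W_0$, and $W_0/(T\cap W_0)$ embeds in the $p$-group $U_p/T$. Having finite index in $F$, the subgroup $T\cap W_0$ has finitely many conjugates in $F$, and each of them is normal in $W_0$ with a $p$-group quotient because $W_0\trianglelefteq F$. Let $W$ be their intersection. Then $W\trianglelefteq F$, the group $W_0/W$ embeds in a finite product of $p$-groups, and $K_p/W$ is a $p$-group. By Lemma~\ref{lem:Kp}, $F/W\in\mathcal{V}_p$.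
\end{proof}

\begin{lemma}\label{lem:factor}
Let $L$ be a free factor of a $\mathcal{V}_p$-open subgroup $U\le F$, and put $L_p=L\cap K_p$.
\begin{enumerate}
\item[(i)] $L$ is $\mathcal{V}_p$-closed.
\item[(ii)] For each $T\trianglelefteq L_p$ with $L_p/T$ a $p$-group there is $W\trianglelefteq F$ with $F/W\in\mathcal{V}_p$ and $W\cap L\le T$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $U_p=U\cap K_p$, so that $L_p=L\cap U_p$. By the Kurosh subgroup theorem $L_p$ is a free factor of $U_p$. Concretely, take a basis $Y\cup Y'$ of $U$ in which $Y$ is a basis of $L$; in the Schreier graph of $U_p\le U$ over the alphabet $Y\cup Y'$, the edges labeled in $Y$ that can be reached from the base vertex along such edges form a subgraph with fundamental group $L\cap U_p$, and (G1) applies. Hence there is a retraction $\rho\colon U_p\to L_p$, a homomorphism that is the identity on $L_p$.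

(ii) We have $U_p/\rho^{-1}(T)\cong L_p/T$, so Lemma~\ref{lem:visible} gives $W\le\rho^{-1}(T)\le U_p$ with $F/W\in\mathcal{V}_p$. If $w\in W\cap L$, then $w\in L_p$ and $w=\rho(w)\in T$.

(i) We first show that $L_p$ is closed, by finding for each $x\notin L_p$ some $W\trianglelefteq F$ with $F/W\in\mathcal{V}_p$ and $x\notin L_pW$. If $x\notin U_p$, any such $W$ contained in the open subgroup $U_p$ works. Let $x\in U_p\setminus L_p$. Then $\rho(x)^{-1}x\ne1$. The free group $U_p$ is residually a $p$-group, so there is $T\trianglelefteq U_p$ with $U_p/T$ a $p$-group and $\rho(x)^{-1}x\notin T$. The quotient of $U_p$ by $T_1=T\cap\rho^{-1}(T\cap L_p)$ embeds in $U_p/T\times L_p/(T\cap L_p)$ and is a $p$-group. Take $W\le T_1$ from Lemma~\ref{lem:visible}. If $x=\ell w$ with $\ell\in L_p$ and $w\in W$, then $\rho(x)=\ell\rho(w)$, so $\rho(x)^{-1}x=\rho(w)^{-1}w\in T$ because both $w$ and $\rho(w)$ lie in $T$. This is a contradiction, so $L_p$ is closed. Finally, $[L:L_p]\le[F:K_p]<\infty$, and $L$ is a finite union of cosets of $L_p$, each of which is closed.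
\end{proof}

\subsection*{The set $\mathcal{O}(H)$}
Let $H$ be finitely generated. For an equivalence relation $\sim$ on the vertices of $\Gamma_H$, let $\Gamma_H/{\sim}$ be the $A$-graph obtained by identifying equivalent vertices and then identifying edges with the same label, the same initial vertex and the same terminal vertex. Define
\[
\mathcal{O}(H)=\{\pi_1(\Gamma_H/{\sim}) : \Gamma_H/{\sim}\ \text{is folded}\}.
\]
This is a finite set of finitely generated subgroups containing $H$. It does not depend on any prime, and bases of its members are computable by (G1).

\begin{proposition}\label{prop:finite}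
Let $H\le F$ be finitely generated and $p$ a prime. Then $C_p(H)\in\mathcal{O}(H)$, and $C_p(H)$ is a free factor of some $\mathcal{V}_p$-open subgroup of $F$.
\end{proposition}

\begin{proof}
Let $C=C_p(H)$ and let $\Delta$ be the image of the morphism $\Gamma_H\to\Sigma(C)$ from (G2). It is a finite connected subgraph of a folded graph, hence folded. Let $\sim$ identify vertices of $\Gamma_H$ with the same image. Two edges of $\Gamma_H$ have the same image exactly when they have the same label and equivalent ends, so $\Delta\cong\Gamma_H/{\sim}$. Thus $L=\pi_1(\Delta)$ belongs to $\mathcal{O}(H)$, and $H\le L\le C$. It remains to prove that $L$ is closed, and for this we embed $\Delta$ in the Schreier graph of an open subgroup.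

If $Cu\ne Cv$ are vertices of $\Delta$, then $uv^{-1}\notin C$, so by \eqref{eq:closure} there is $N\trianglelefteq F$ with $F/N\in\mathcal{V}_p$ and $uv^{-1}\notin HN$. There are finitely many such pairs; intersecting the corresponding subgroups gives one $N$ that works for all of them. The subgroup $U=HN$ is $\mathcal{V}_p$-open and contains $C$, and the morphism $\Sigma(C)\to\Sigma(U)$, $Cu\mapsto Uu$, is injective on the vertices of $\Delta$. It is then injective on the edges of $\Delta$, since an edge of a folded graph is determined by its initial vertex and its label. So $\Delta$ is isomorphic to a subgraph of the finite graph $\Sigma(U)$, and $L$ is a free factor of $U$ by (G1). By Lemma~\ref{lem:factor}(i), $L$ is $\mathcal{V}_p$-closed. It contains $H$, so $C\le L$, and $L=C$.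
\end{proof}

\begin{corollary}\label{cor:fg}
If $H\le F$ is finitely generated, then $\operatorname{Cl}_{\mathcal{S}}(H)$ is finitely generated.
\end{corollary}

\begin{proof}
By Propositions~\ref{prop:intersection} and~\ref{prop:finite} it is an intersection of members of the finite set $\mathcal{O}(H)$, and (G4) applies.
\end{proof}

This settles question (b). Finite generation of $H$ was used through the finiteness of $\Gamma_H$, and it cannot be dropped: $F'$ is $\mathcal{S}$-closed, being closed already for abelian groups, and it is not finitely generated.

\begin{figure}[ht]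
\centering
\begin{tikzpicture}[>=stealth]
\node[circle,draw,double,inner sep=2pt] (v0) at (180:1.5) {$0$};
\node[circle,draw,inner sep=2pt] (v1) at (108:1.5) {$1$};
\node[circle,draw,inner sep=2pt] (v2) at (36:1.5) {$2$};
\node[circle,draw,inner sep=2pt] (v3) at (-36:1.5) {$3$};
\node[circle,draw,inner sep=2pt] (v4) at (-108:1.5) {$4$};
\draw[->] (v0) -- node[above left] {$b$} (v1);
\draw[->] (v1) -- node[above] {$a$} (v2);
\draw[->] (v3) -- node[right] {$b$} (v2);
\draw[->] (v3) -- node[below] {$a$} (v4);
\draw[->] (v4) -- node[below left] {$b$} (v0);
\draw[->] (v0) to[out=150,in=210,looseness=8] node[left] {$a$} (v0);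
\end{tikzpicture}
\caption{The Stallings graph of $H=\langle a,\,bab^{-1}ab\rangle$, with base vertex $0$. The loop reads $a$, and the closed path $0,1,2,3,4,0$ reads $bab^{-1}ab$.}\label{fig:graph}
\end{figure}

\begin{example}\label{ex:list}
For the subgroup $H$ of Section~\ref{sec:example}, the graph $\Gamma_H$ is shown in Figure~\ref{fig:graph}. Let $\Gamma_H/{\sim}$ be folded. If $0\sim1$, the $a$-edges leaving $0$ and $1$ give $0\sim2$, and the $b$-edges entering $0,1,2$ give $4\sim0\sim3$, so all vertices are identified and $\pi_1=F$. The same collapse follows from $0\sim2$ (the entering $a$-edges give $0\sim1$), from $0\sim4$ (the leaving $b$-edges give $1\sim0$), from $0\sim3$ (the leaving $a$-edges give $0\sim4$), from $1\sim2$ (the entering $b$-edges give $0\sim3$) and from $3\sim4$ (the leaving $b$-edges give $2\sim0$). The $a$-edges $1\to2$ and $3\to4$ show that $1\sim3$ if and only if $2\sim4$, and adding $1\sim4$ or $2\sim3$ to these gives $3\sim 4$ or $1\sim 2$. What remains, besides the trivial and the total relation, are the four relations with nontrivial classes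
\[
\{1,3\},\{2,4\};\qquad \{1,4\};\qquad \{2,3\};\qquad \{1,4\},\{2,3\}.
\]
Their quotients are folded and have $(\text{edges},\text{vertices})$ equal to $(5,3)$, $(6,4)$, $(6,4)$, $(6,3)$. So $\mathcal{O}(H)$ consists of $H$ and $F$, both of rank $2$, and of subgroups of ranks $3,3,3,4$.
\end{example}

\section{A rank criterion for $C_p(H)$}\label{sec:criterion}

To pick out $C_p(H)$ from $\mathcal{O}(H)$ we need a test for ``$H$ is dense in $L$'' that can be run on $H$ and $L$ alone. Lemmas~\ref{lem:Kp} and~\ref{lem:factor}(ii) suggest which quotients of $L$ to use. For $L\le F$ we keep the notation $L_p=L\cap K_p$.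

\begin{definition}
Let $H\le L\le F$. We say that $H$ is \emph{$p$-full in $L$} if $HN=L$ for every $N\trianglelefteq L$ such that $N\le L_p$ and $L_p/N$ is a $p$-group.
\end{definition}

The definition uses $L\cap K_p$ and not $L'L^{p-1}$, because only the part of the abelian top that comes from $F$ is visible. For instance, $\langle a^4\rangle$ is $3$-full in $L=\langle a^2\rangle$, since $L_3=L$ and the index $2$ is prime to $3$, although the quotient $\mathbb{Z}/2$ lies in $\mathcal{V}_3$.

\begin{proposition}\label{prop:full}
Let $H\le F$ be finitely generated and $p$ a prime.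
\begin{enumerate}
\item[(i)] If $H\le L\le F$ with $L$ finitely generated and $H$ is $p$-full in $L$, then $L\le C_p(H)$.
\item[(ii)] $H$ is $p$-full in $C_p(H)$.
\end{enumerate}
Hence $C_p(H)$ is the largest member of $\mathcal{O}(H)$ in which $H$ is $p$-full.
\end{proposition}

\begin{proof}
(i) Let $W\trianglelefteq F$ with $F/W\in\mathcal{V}_p$ and put $N=L_p\cap W$. Then $N\trianglelefteq L$, and $L_p/N$ embeds in $K_pW/W$, a $p$-group by Lemma~\ref{lem:Kp}. So $L=HN\le HW$. As $W$ was arbitrary, $L\le C_p(H)$ by \eqref{eq:closure}.

(ii) Let $C=C_p(H)$ and let $N\trianglelefteq C$ with $N\le C\cap K_p$ and $(C\cap K_p)/N$ a $p$-group. By Proposition~\ref{prop:finite}, $C$ is a free factor of a $\mathcal{V}_p$-open subgroup, so Lemma~\ref{lem:factor}(ii) gives $W\trianglelefteq F$ with $F/W\in\mathcal{V}_p$ and $W\cap C\le N$. Every $c\in C\le HW$ can be written $c=hw$ with $h\in H$ and $w\in W$, and then $w=h^{-1}c\in W\cap C\le N$. So $C=HN$.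

The last sentence follows since $C_p(H)\in\mathcal{O}(H)$ by Proposition~\ref{prop:finite}.
\end{proof}

Fullness quantifies over infinitely many subgroups $N$. We now reduce it to the affine actions of Section~\ref{sec:example}, that is, to linear algebra over $\mathbb{F}_p$.

\subsection*{Characters and derivations}
For $t=(t_a)_{a\in A}\in(\mathbb{F}_p^*)^A$ let $\chi_t\colon F\to\mathbb{F}_p^*$ be the homomorphism with $a\mapsto t_a$. It is trivial on $K_p$.

\begin{lemma}\label{lem:extend}
Let $L\le F$ and let $\chi\colon L\to\mathbb{F}_p^*$ be a homomorphism that is trivial on $L_p$. Then $\chi=\chi_t|_L$ for some $t\in(\mathbb{F}_p^*)^A$.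
\end{lemma}

\begin{proof}
The map $\chi$ factors through $L/L_p\cong LK_p/K_p\le F/K_p$. Identify the cyclic group $\mathbb{F}_p^*$ with the group of complex $(p-1)$th roots of unity. A complex character of a subgroup of a finite abelian group extends to the whole group, and the extension to $F/K_p$ takes values in the $(p-1)$th roots of unity because $F/K_p$ has exponent dividing $p-1$. Let $t_a$ be its value at the image of $a$.
\end{proof}

A \emph{$\chi_t$-derivation} of $L$ is a map $\delta\colon L\to\mathbb{F}_p$ with $\delta(uv)=\delta(u)+\chi_t(u)\delta(v)$. This is the condition under which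
\begin{equation}\label{eq:affine}
\phi_{t,\delta}\colon L\to\operatorname{AGL}_1(\mathbb{F}_p),\qquad u\mapsto\bigl(z\mapsto\chi_t(u)z+\delta(u)\bigr)
\end{equation}
is a homomorphism, as one sees by composing two such maps. The zero set of $\delta$ is the stabilizer of $0$, hence a subgroup containing $\ker\phi_{t,\delta}$.

Let $L$ be free on $y_1,\dots,y_m$ and let $H=\langle h_1,\dots,h_k\rangle\le L$. Let $\Lambda=\mathbb{Z}[x_a^{\pm1}:a\in A]$ be the ring of Laurent polynomials, and let $u\mapsto\overline{u}$ be the homomorphism $F\to \Lambda^*$ with $\overline{a}=x_a$. For each $j$ consider the homomorphism $L\to\operatorname{GL}_2(\Lambda)$ sending $y_i$ to the upper triangular matrix with diagonal $(\overline{y_i},1)$ and upper right entry $1$ if $i=j$ and $0$ otherwise. Let $D_j(u)$ be the upper right entry of the image of $u$. Multiplying two such matrices gives $D_j(uv)=D_j(u)+\overline{u}\,D_j(v)$. The element $D_j(u)$ is the image in $\Lambda$ of the Fox derivative $\partial u/\partial y_j$; explicitly, if $u=z_1\cdots z_n$ with $z_l\in\{y_1^{\pm1},\dots,y_m^{\pm1}\}$, then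
\begin{equation}\label{eq:fox}
D_j(u)=\sum_{z_l=y_j}\overline{z_1\cdots z_{l-1}}\;-\sum_{z_l=y_j^{-1}}\overline{z_1\cdots z_{l}} .
\end{equation}
Let $J=(D_j(h_i))$, a $k\times m$ matrix over $\Lambda$ that does not depend on $p$, and let $J(t)$ be the matrix over $\mathbb{F}_p$ obtained by substituting $x_a\mapsto t_a$. This substitution sends $\overline{u}$ to $\chi_t(u)$, so $u\mapsto D_j(u)(t)$ is a $\chi_t$-derivation taking the value $1$ at $y_j$ and $0$ at the other $y_i$. Linear combinations of $\chi_t$-derivations are $\chi_t$-derivations, and one that vanishes on all $y_i$ is zero. Hence the $\chi_t$-derivations of $L$ are exactly the maps $\delta=\sum_j\beta_jD_j(\cdot)(t)$ with $\beta\in\mathbb{F}_p^m$, where $\beta_j=\delta(y_j)$. Such a $\delta$ vanishes on $H$ if and only if it vanishes at $h_1,\dots,h_k$, that is, $J(t)\beta=0$. Therefore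
\begin{equation}\label{eq:rank}
\operatorname{rank}J(t)=m\iff\text{no nonzero $\chi_t$-derivation of $L$ vanishes on $H$.}
\end{equation}

\begin{lemma}\label{lem:rank}
With this notation, $H$ is $p$-full in $L$ if and only if $\operatorname{rank}J(t)=m$ over $\mathbb{F}_p$ for all $t\in(\mathbb{F}_p^*)^A$.
\end{lemma}

\begin{proof}
Suppose that $\operatorname{rank}J(t)<m$ for some $t$, and let $\delta\ne0$ be a $\chi_t$-derivation vanishing on $H$. Put $N=L_p\cap\ker\phi_{t,\delta}\trianglelefteq L$. Since $\chi_t$ is trivial on $L_p$, the group $L_p/N$ embeds in the group of translations, which has order $p$. The zero set of $\delta$ is a proper subgroup of $L$ containing $H$ and $N$, so $HN\ne L$ and $H$ is not $p$-full.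

Conversely, suppose that $HN\ne L$ for some $N$ as in the definition. Put $G=L/N$ and $P=L_p/N$. Then $P$ is a normal $p$-subgroup and $G/P\cong LK_p/K_p$ is finite abelian of exponent dividing $p-1$. Let $B$ be a maximal subgroup of the finite group $G$ containing the image of $H$. By \eqref{eq:rank} it suffices to find $t$ and a nonzero $\chi_t$-derivation of $L$ vanishing on the preimage of $B$.

\emph{Case 1: $P\le B$.} Then $B\trianglelefteq G$, and $G/B$ is a nontrivial abelian group of exponent dividing $p-1$, so it has a nontrivial homomorphism to the cyclic group $\mathbb{F}_p^*$. Its composite $\chi$ with $L\to G/B$ is trivial on $L_p$, so $\chi=\chi_t|_L$ by Lemma~\ref{lem:extend}. Put $\delta=\chi-1$. The identity $\chi(uv)-1=(\chi(u)-1)+\chi(u)(\chi(v)-1)$ shows that $\delta$ is a $\chi_t$-derivation. It is nonzero and vanishes on the preimage of $B$.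

\emph{Case 2: $P\not\le B$.} Let $B_0$ be the largest normal subgroup of $G$ contained in $B$, and let $\bar G,\bar P,\bar B$ be the images of $G,P,B$ in $G/B_0$. Then $\bar P\ne1$, the subgroup $\bar B$ is maximal in $\bar G$, and it contains no nontrivial normal subgroup of $\bar G$. Let $X\le\bar P$ be a minimal normal subgroup of $\bar G$. By Lemma~\ref{lem:minimal}, $|X|=p$ and $\bar P$ centralizes $X$. Since $X\not\le\bar B$, we have $X\cap\bar B=1$ because $|X|$ is prime, and $X\bar B=\bar G$ because $\bar B$ is maximal. So every element of $\bar G$ is uniquely $vb$ with $v\in X$ and $b\in\bar B$. Identify $X$ with $(\mathbb{F}_p,+)$. Conjugation by $g\in\bar G$ is multiplication by a scalar $\chi(g)\in\mathbb{F}_p^*$, and $\chi$ is a homomorphism trivial on $\bar P\ge X$. Define $\delta(vb)=v$. From $vb\cdot v'b'=v\,(bv'b^{-1})\,bb'$ we get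
\[
\delta(vb\cdot v'b')=v+\chi(b)v'=\delta(vb)+\chi(vb)\,\delta(v'b').
\]
Pull $\chi$ and $\delta$ back along $L\to\bar G$. The character becomes trivial on $L_p$, hence equal to some $\chi_t|_L$ by Lemma~\ref{lem:extend}, and $\delta$ becomes a $\chi_t$-derivation that is onto $\mathbb{F}_p$ and vanishes on the preimage of $B$.
\end{proof}

\begin{corollary}\label{cor:rankbound}
If $H\le F$ has finite rank $k$, then $C_p(H)$ has rank at most $k$ for every prime $p$.
\end{corollary}

\begin{proof}
Take a basis $h_1,\dots,h_k$ of $H$ and $L=C_p(H)$, of rank $m$. By Proposition~\ref{prop:full}(ii) and Lemma~\ref{lem:rank}, the $k\times m$ matrix $J(t)$ with all $t_a=1$ has rank $m$.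
\end{proof}

\begin{example}\label{ex:done}
For $H=\langle a,bab^{-1}ab\rangle$ and $L=F$ with basis $a,b$, formula \eqref{eq:fox} gives
\[
J=\begin{pmatrix}1&0\\ x_b+x_a& 1-x_a+x_a^2\end{pmatrix},
\]
whose determinant is the polynomial of Section~\ref{sec:example}. By Lemma~\ref{lem:rank} and Proposition~\ref{prop:full}, $C_p(H)=F$ if and only if $p\equiv2\pmod 3$. By Corollary~\ref{cor:rankbound} and Example~\ref{ex:list}, $C_p(H)\in\{H,F\}$ for every $p$. So $C_p(H)=H$ for $p=3$ and for $p\equiv1\pmod3$, and $H$ is $\mathcal{S}$-closed although it is $\mathcal{V}_p$-dense for all $p\equiv 2\pmod 3$.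
\end{example}

\section{All primes at once}\label{sec:algorithm}

For a given prime $p$, Proposition~\ref{prop:full} and Lemma~\ref{lem:rank} compute $C_p(H)$ by a finite search. Running through $p=2,3,5,\dots$ eventually lists every member of $\mathcal{O}(H)$ that occurs as some $C_p(H)$, but it gives no signal that the list is complete. That signal comes from the first-order theory of the fields $\mathbb{F}_p$.

A \emph{ring sentence} is a formula without free variables built from polynomial equations with integer coefficients by means of $\neg,\wedge,\vee,\Rightarrow$ and the quantifiers $\forall,\exists$ over field elements. We write $\mathbb{F}_p\models\theta$ if the sentence $\theta$ holds in $\mathbb{F}_p$; for given $p$ and $\theta$ this is a finite check.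

\begin{theorem}[Ax \cite{Ax}; see also \cite{FS,FJ}]\label{thm:ax}
There is an algorithm that, given a ring sentence $\theta$, decides whether $\mathbb{F}_p\models\theta$ for every prime $p$.
\end{theorem}

\begin{remark}
We recall where the algorithm comes from. Let $T_0$ be the recursive theory of pseudofinite fields of characteristic $0$, with the following axioms: the field axioms; $q\cdot1\ne0$ for each prime $q$; there is exactly one extension of each degree; and, for all $d$ and $n$, every absolutely irreducible $f(X,Y)$ of degree $d$ has at least $n$ zeros. Ax proved that every model of $T_0$ is elementarily equivalent to an ultraproduct of fields $\mathbb{F}_p$. So if $\theta$ holds in all $\mathbb{F}_p$, then $T_0$ proves $\theta$. A proof uses finitely many axioms, and each axiom holds in $\mathbb{F}_p$ for all $p$ beyond an explicit bound, by Weil's bound for curves. One searches in parallel for a prime with $\mathbb{F}_p\models\neg\theta$ and for a proof of $\theta$ from $T_0$. One of the searches stops, and if a proof is found, the finitely many primes below the bound are checked directly.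
\end{remark}

Let $H=\langle h_1,\dots,h_k\rangle$ and let $L\in\mathcal{O}(H)$ have rank $m$, with matrix $J$ as in Section~\ref{sec:criterion} for a computed basis of $L$. Multiply each $m\times m$ minor of $J$ by a monomial in the $x_a$ to obtain polynomials $\mu_1,\dots,\mu_n\in\mathbb{Z}[x_a:a\in A]$, and let
\[
\psi_L:\qquad \forall t\ \Bigl(\prod_{a\in A}t_a\ne0\ \Rightarrow\ \mu_1(t)\ne0\vee\dots\vee\mu_n(t)\ne0\Bigr).
\]
If $m=0$, we take for $\psi_L$ a sentence that is true in every field; if $k<m$, there are no minors and we take one that is false in every field. Monomials do not vanish on $(\mathbb{F}_p^*)^A$, so by Lemma~\ref{lem:rank}, $\mathbb{F}_p\models\psi_L$ if and only if $H$ is $p$-full in $L$. Put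
\[
\theta_L=\psi_L\wedge\bigwedge_{L'\in\mathcal{O}(H),\ L'\not\le L}\neg\psi_{L'} .
\]

\begin{lemma}\label{lem:theta}
For every prime $p$ and every $L\in\mathcal{O}(H)$, we have $C_p(H)=L$ if and only if $\mathbb{F}_p\models\theta_L$.
\end{lemma}

\begin{proof}
Let $C=C_p(H)\in\mathcal{O}(H)$. By Proposition~\ref{prop:full}, $\psi_C$ holds in $\mathbb{F}_p$, and $L'\le C$ whenever $\psi_{L'}$ holds; thus $\mathbb{F}_p\models\theta_C$. Conversely, let $\mathbb{F}_p\models\theta_L$. Then $\psi_L$ holds, so $L\le C$; and $\psi_C$ holds, so $C$ is not among the subgroups $L'\not\le L$, and $C\le L$.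
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Part (1) is Proposition~\ref{prop:intersection}, and part (2) is Proposition~\ref{prop:finite} with Corollary~\ref{cor:fg}. For part (3) consider the following algorithm, whose input is $A$ and words $h_1,\dots,h_k$ generating $H$.
\begin{enumerate}
\item Construct $\Gamma_H$, list the equivalence relations on its vertices with folded quotient, and compute a basis of each $L\in\mathcal{O}(H)$ by (G1). Using (G3), decide the inclusions among these subgroups and express each $h_i$ in the basis of each $L$. Compute the matrices $J$ from \eqref{eq:fox} and write down the sentences $\psi_L$ and $\theta_L$.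
\item For each $L\in\mathcal{O}(H)$, decide by Theorem~\ref{thm:ax} whether $\neg\theta_L$ holds in all $\mathbb{F}_p$. Let $\mathcal{R}$ be the set of those $L$ for which it does not.
\item Compute a basis of $D=\bigcap_{L\in\mathcal{R}}L$ by (G4).
\item Output the basis, and declare $H$ closed if and only if $D=H$, which is decided by (G3).
\end{enumerate}
By Lemma~\ref{lem:theta}, $\mathcal{R}=\{C_p(H):p\text{ prime}\}$, so $D=\bigcap_pC_p(H)=\operatorname{Cl}_{\mathcal{S}}(H)$ by part (1).
\end{proof}

\section{Other sets of primes, and the rank of the closure}\label{sec:complements}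

\begin{theorem}\label{thm:complements}
Let $H\le F$ be finitely generated.
\begin{enumerate}
\item[(i)] Together with a basis of $\operatorname{Cl}_{\mathcal{S}}(H)$ one can compute finitely many primes $p_1,\dots,p_n$ such that $\operatorname{Cl}_{\mathcal{S}}(H)=\bigcap_iC_{p_i}(H)$. In particular, membership in $\operatorname{Cl}_{\mathcal{S}}(H)$ and $\mathcal{S}$-denseness of $H$ are decidable.
\item[(ii)] $H$ is $\mathcal{S}$-closed if and only if there are finitely many primes $p_i$, $\mathcal{V}_{p_i}$-open subgroups $U_i\le F$ and free factors $L_i$ of $U_i$ with $H=\bigcap_iL_i$.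
\item[(iii)] For every nonempty set $\Pi$ of primes, $\operatorname{Cl}_{\mathcal{V}_\Pi}(H)$ is finitely generated. If $\Pi=\{p:\mathbb{F}_p\models\eta\}$ for a ring sentence $\eta$, then a basis of $\operatorname{Cl}_{\mathcal{V}_\Pi}(H)$ is computable from $H$ and $\eta$, and $\mathcal{V}_\Pi$-closedness of $H$ is decidable.
\end{enumerate}
\end{theorem}

\begin{proof}
(i) For each $L$ in the set $\mathcal{R}$ computed above, test the primes in increasing order until $\mathbb{F}_p\models\theta_L$; the search stops by the definition of $\mathcal{R}$, and then $C_p(H)=L$. Membership in the closure and its equality with $F$ are decided by (G3).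

(ii) If $H$ is closed, then $H=\bigcap_pC_p(H)$. There are finitely many distinct terms, and each $C_p(H)$ is a free factor of a $\mathcal{V}_p$-open subgroup, by Proposition~\ref{prop:finite}. Conversely, each $L_i$ is $\mathcal{V}_{p_i}$-closed by Lemma~\ref{lem:factor}(i), hence $\mathcal{S}$-closed because $\mathcal{V}_{p_i}\subseteq\mathcal{S}$, and an intersection of closed sets is closed.

(iii) By Propositions~\ref{prop:intersection} and~\ref{prop:finite} the closure is an intersection of members of $\mathcal{O}(H)$, so (G4) gives the first claim. For the second, run the algorithm with $\eta\wedge\theta_L$ in place of $\theta_L$; then $\mathcal{R}=\{C_p(H):p\in\Pi\}$.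
\end{proof}

The bound of Corollary~\ref{cor:rankbound} fails for $\mathcal{S}$. The reason is that an intersection $B_3\cap B_5$ of subgroups of coprime finite indices can have larger rank than the number of generators needed to make a subgroup dense in $B_3$ for the prime $3$, dense in $B_5$ for the prime $5$, and dense in $F$ for all other primes.

\begin{proposition}\label{prop:rank}
The free group of rank $4$ has a subgroup of rank at most $34$ whose $\mathcal{S}$-closure has rank $46$.
\end{proposition}

\begin{proof}
Let $F$ be free on $s,v,x,z$. Write $S_3=\langle c,\tau\rangle$ and $D_5=\langle d,\sigma\rangle$, where $c$ and $d$ have orders $3$ and $5$ and are inverted by the involutions $\tau$ and $\sigma$. Let $\varphi\colon F\to S_3\times D_5$ be the surjection with $x\mapsto c$, $s\mapsto\tau$, $z\mapsto d$, $v\mapsto\sigma$. Let $B_3$, $B_5$ and $U=B_3\cap B_5$ be the preimages of $\langle\tau\rangle\times D_5$, $S_3\times\langle\sigma\rangle$ and $\langle\tau\rangle\times\langle\sigma\rangle$. Their indices are $3$, $5$ and $15$. A subgroup of index $n$ has rank $4n-n+1=3n+1$, by (G1) applied to its Schreier graph, so the ranks are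 $10$, $16$ and $46$. The subgroup $B_3$ contains the kernel of $F\to S_3\in\mathcal{V}_3$, so it is $\mathcal{V}_3$-open and $\mathcal{V}_3$-closed; in the same way $B_5$ contains the kernel of $F\to D_5\in\mathcal{V}_5$ and is $\mathcal{V}_5$-closed. We construct $H\le U$ with closure $U$.

\emph{Density in $F$ for $p\ne3,5$.} Let
\[
E=\{s,\ v,\ x^3,\ sxs^{-1}x,\ xsx,\ z^5,\ vzv^{-1}z,\ zvz\}.
\]
The images under $\varphi$ are $\tau,\sigma,1,1,c\tau c=\tau,1,1,d\sigma d=\sigma$, so $E\subseteq U$. Take $L=F$ and let $e_s,e_v,e_x,e_z$ be the standard row vectors. The rows of $J(t)$ for $s$ and $v$ are $e_s$ and $e_v$. By \eqref{eq:fox}, modulo these two vectors the rows for $x^3$, $sxs^{-1}x$, $xsx$ are $e_x$ times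
\[
1+t_x+t_x^2,\qquad t_s+t_x,\qquad 1+t_xt_s,
\]
and the rows for $z^5$, $vzv^{-1}z$, $zvz$ are $e_z$ times
\[
1+t_z+t_z^2+t_z^3+t_z^4,\qquad t_v+t_z,\qquad 1+t_zt_v.
\]
If the first three scalars vanish, then $t_s=-t_x$ and $t_x^2=1$. For $t_x=-1$ the first scalar is $1\neq 0$, and for $t_x=1$ it is $3$, which forces $p=3$. If the last three vanish, then $t_v=-t_z$ and $t_z^2=1$. For $t_z=-1$ the first of them is $1\ne0$, and for $t_z=1$ it is $5$, which forces $p=5$. So for $p\ne3,5$ the matrix $J(t)$ has rank $4$ for all $t$, and $C_p(\langle E\rangle)=F$ by Lemma~\ref{lem:rank} and Proposition~\ref{prop:full}(i).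

\emph{Density in $B_3$ and $B_5$.} For $q\in\{3,5\}$ let $N_q\trianglelefteq B_q$ be the intersection of the kernels of the finitely many homomorphisms $\phi_{t,\delta}\colon B_q\to\operatorname{AGL}_1(\mathbb{F}_q)$ from \eqref{eq:affine}, over all $t\in(\mathbb{F}_q^*)^4$ and all $\chi_t$-derivations $\delta$ of $B_q$. Let $Y\le B_q$ be finitely generated with $YN_q=B_q$. Every derivation vanishes on $N_q$, so one that vanishes on $Y$ vanishes on $B_q$. By \eqref{eq:rank} and Lemma~\ref{lem:rank}, $Y$ is $q$-full in $B_q$, and $B_q\le C_q(Y)$ by Proposition~\ref{prop:full}(i).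

The group $B_q/N_q$ embeds in a power of $\operatorname{AGL}_1(\mathbb{F}_q)$, which has order $q(q-1)$, equal to $6$ or $20$. The index $[B_3:UN_3]$ divides $[B_3:U]=5$ and also $[B_3:N_3]$, which is prime to $5$; hence $UN_3=B_3$. The index $[B_5:UN_5]$ divides $[B_5:U]=3$ and also $[B_5:N_5]$, which is prime to $3$; hence $UN_5=B_5$. So we can choose $10$ elements of $U$ congruent modulo $N_3$ to the elements of a basis of $B_3$, and $16$ elements of $U$ congruent modulo $N_5$ to the elements of a basis of $B_5$. They generate subgroups $Y_3,Y_5\le U$ with $Y_qN_q=B_q$.

\emph{Conclusion.} Let $H=\langle E,Y_3,Y_5\rangle\le U$, generated by $8+10+16=34$ elements. For $p\ne3,5$ we have $C_p(H)=F$. For $q\in\{3,5\}$ we have $B_q\le C_q(Y_q)\le C_q(H)$, and $C_q(H)\le B_q$ because $H\le B_q$ and $B_q$ is $\mathcal{V}_q$-closed. By Proposition~\ref{prop:intersection}, $\operatorname{Cl}_{\mathcal{S}}(H)=B_3\cap B_5=U$, of rank $46$.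
\end{proof}

\begin{thebibliography}{9}

\bibitem{Ax}
J.~Ax, \emph{The elementary theory of finite fields}, Ann. of Math. 88 (1968), 239--271.

\bibitem{problem}
\emph{Degree in Mathematics}, \texttt{https://enric-ventura.staff.upc.edu/ventura/files/BernatDEF.pdf}.

\bibitem{FJ}
Fried and Jarden, \emph{Field Arithmetic}.

\bibitem{FS}
Fried and Sacerdote, Ann. of Math. 104 (1976).

\end{thebibliography}
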